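\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Jacobian distortion of starlike mappings of the ball}


\begin{abstract}
For normalized starlike mappings $F$ of the unit ball of $\mathbb{C}^n$, the bounds
$(1-r)(1+r)^{-2n-1}\le|\det DF(z)|\le(1+r)(1-r)^{-2n-1}$, $r=\|z\|$, had been conjectured. We show that for every $n\ge2$ and every point $z\neq0$ each of the two bounds fails at $z$ for a suitable $F$. The correct order of growth of the maximum of $|\det DF|$ over the class is $(1-r)^{-(5n+1)/2}$. No lower bound by a power of $1-r$ holds: for $r$ near $1$ the minimum is at most $\exp(-c/(1-r))$ for some $c>0$, and it is at least $\exp(-C_\varepsilon(1-r)^{-1-\varepsilon})$ for every $\varepsilon>0$.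
\end{abstract}

\section{The question and the answer}

Let $B^n=\{z\in\mathbb{C}^n:\|z\|<1\}$ be the Euclidean unit ball and let $\langle\cdot,\cdot\rangle$ be the Hermitian inner product, linear in the first slot. A \emph{normalized starlike mapping} of $B^n$ is a biholomorphic map $F$ of $B^n$ onto its image in $\mathbb{C}^n$ such that $F(0)=0$, $DF(0)=I$, and $F(B^n)$ is starlike with respect to $0$, that is, contains with each point the segment from $0$ to that point. Write $J_F=\det DF$. Since $|J_F|^2$ is the factor by which $F$ changes volume, it is natural to ask how large and how small $|J_F(z)|$ can be in terms of $r=\|z\|$.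

For $n=1$ the answer is the classical distortion theorem for normalized starlike univalent functions $f$ on the unit disk,
\[
\frac{1-r}{(1+r)^3}\le|f'(z)|\le\frac{1+r}{(1-r)^3},
\]
with equality for the Koebe function
\[
k(\zeta)=\frac{\zeta}{(1-\zeta)^2},\qquad k'(\zeta)=\frac{1+\zeta}{(1-\zeta)^3}.
\]
The most direct way to carry $k$ over to $n$ variables is the map $K(z)=z/(1-z_1)^2$. At a point $\zeta e_1$ its derivative multiplies $e_1$ by $k'(\zeta)$ and each of the $n-1$ orthogonal directions by $(1-\zeta)^{-2}$, so $J_K(\zeta e_1)=(1+\zeta)(1-\zeta)^{-2n-1}$. One is led to the guess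
\begin{equation}\label{conj}
\frac{1-\|z\|}{(1+\|z\|)^{2n+1}}\le|J_F(z)|\le\frac{1+\|z\|}{(1-\|z\|)^{2n+1}},\qquad z\in B^n .
\end{equation}
It is known that \eqref{conj} holds, with sharp bounds, for the starlike mappings of the form
\[
F(z)=z\prod_{\nu=1}^n\Bigl(\frac{f_\nu(z_\nu)}{z_\nu}\Bigr)^{\lambda_\nu},\qquad \lambda_\nu\ge0,\quad \sum_{\nu=1}^n\lambda_\nu=1,
\]
where each $f_\nu$ is a normalized starlike univalent function on the unit disk and the branches take the value $1$ at $0$; the map $K$ gives equality. Conjecture~2 of \cite{ext} asserts that \eqref{conj} holds for all normalized starlike mappings of $B^n$.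

The conjecture is false for every $n\ge2$. We write $z=(z_1,z')$ with $z'\in\mathbb{C}^{n-1}$ and $r=\|z\|$. From here on, complex powers are principal branches; they are applied only to quantities with positive real part.

\begin{theorem}\label{thm:A}
For every $n\ge2$,
\[
F(z)=\left(\frac{z_1}{(1-z_1)^2},\ \frac{(1+z_1)^{1/2}}{(1-z_1)^{5/2}}\,z'\right)
\]
is a normalized starlike mapping of $B^n$, with $J_F(z)=(1+z_1)^{(n+1)/2}(1-z_1)^{-(5n+1)/2}$. For $0<r<1$,
\begin{align*}
|J_F(re_1)|&=\Bigl(\frac{1+r}{1-r}\Bigr)^{\frac{n-1}2}\frac{1+r}{(1-r)^{2n+1}}>\frac{1+r}{(1-r)^{2n+1}},\\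
|J_F(-re_1)|&=\Bigl(\frac{1-r}{1+r}\Bigr)^{\frac{n-1}2}\frac{1-r}{(1+r)^{2n+1}}<\frac{1-r}{(1+r)^{2n+1}}.
\end{align*}
Consequently, for every $z_0\in B^n\setminus\{0\}$, each of the two inequalities in \eqref{conj} fails at $z_0$ for a suitable normalized starlike mapping.
\end{theorem}

The exponent in Theorem~\ref{thm:A} is the right one.

\begin{theorem}\label{thm:B}
Let $n\ge2$, let $F$ be a normalized starlike mapping of $B^n$, and let $t\in[0,1)$ be the unique solution of $t^3=r(2-t^2)$, where $r=\|z\|$. Then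
\[
|J_F(z)|\le\frac{1+r}{(1-r)^3}\left[\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}\right]^{n-1}
\le\Bigl(\frac{25\sqrt{10}}{32}\Bigr)^{n-1}\frac{1+r}{(1-r)^{(5n+1)/2}} .
\]
The exponent $(5n+1)/2$ is best possible.
\end{theorem}

From below the situation is different in kind.

\begin{theorem}\label{thm:C}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] The map
\[
F(z)=\left(\frac{z_1}{(1-z_1)^2},\ \frac{e^{-4z_1/(1-z_1)}}{(1-z_1)^2}\,z'\right)
\]
is normalized starlike, with
\[
J_F(re_1)=\frac{1+r}{(1-r)^{2n+1}}\,e^{-4(n-1)r/(1-r)},\qquad 0\le r<1 .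
\]
Hence no lower bound of the form $c(1-r)^N$ with $c>0$ holds for all normalized starlike mappings.
\item[(b)] For every $\varepsilon>0$ there is a constant $C=C(n,\varepsilon)$ such that
\[
|J_F(z)|\ge\exp\bigl(-C(1-r)^{-1-\varepsilon}\bigr)
\]
for all normalized starlike $F$ and all $z\in B^n$. By (a), the order $1$ of $1/(1-r)$ in the exponent is best possible up to $\varepsilon$.
\end{enumerate}
\end{theorem}

\paragraph{Why the guess fails.} Starlikeness is a condition on the vector field $h=(DF)^{-1}F$: the flow of $-h$, which $F$ turns into the radial contraction of $F(B^n)$ by the factors $e^{-\tau}$, must not increase the norm (Proposition~\ref{prop:crit}). For maps of the shape used above, $h(z)=(z_1p(z_1),q(z_1)z')$ with $p(\zeta)=(1-\zeta)/(1+\zeta)$, and the norm condition is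
\[
|\zeta|^2\operatorname{Re}p(\zeta)+(1-|\zeta|^2)\operatorname{Re}q(\zeta)\ge0\qquad(|\zeta|<1).
\]
The map $K$ is the case $q=p$. But $\operatorname{Re}q$ is allowed to be negative: the flow may expand the transverse directions as long as it contracts the $z_1$ direction enough. Exploiting this produces Theorem~\ref{thm:A}. At the other extreme, $q$ may be large exactly where $p$ is small, and this produces Theorem~\ref{thm:C}(a). For the bounds we show that every starlike mapping, seen along any complex line through $0$, yields two functions $p,q$ satisfying the same inequality and $\operatorname{Re}p>0$ (Section~\ref{sec:reduction}). The bounds then follow from Harnack's inequality, applied to $\operatorname{Re}p$ and to functions built from $\operatorname{Re}p$ and $\operatorname{Re}q$ that the inequality makes nonnegative on suitable domains.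

\section{Starlikeness as a condition on a vector field}

\begin{proposition}\label{prop:crit}
Let $F$ map $B^n$ biholomorphically onto its image in $\mathbb{C}^n$, with $F(0)=0$ and $DF(0)=I$. Put $h=(DF)^{-1}F$. Then $h(0)=0$ and $Dh(0)=I$, and $F(B^n)$ is starlike with respect to $0$ if and only if
\begin{equation}\label{crit}
\operatorname{Re}\langle h(z),z\rangle\ge0\qquad(z\in B^n).
\end{equation}
In that case, for each $z\in B^n$ the curve $v(\tau)=F^{-1}(e^{-\tau}F(z))$, $\tau\ge0$, satisfies $\dot v=-h(v)$ and $v(0)=z$.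
\end{proposition}

\begin{proof}
Clearly $h(0)=0$; differentiating $DF\,h=F$ at $0$ gives $Dh(0)=I$.

Suppose that $F(B^n)$ is starlike. For each $\tau\ge0$ the map $z\mapsto v(z,\tau)=F^{-1}(e^{-\tau}F(z))$ is a holomorphic map of $B^n$ into itself that fixes $0$, so $\|v(z,\tau)\|\le\|z\|$ by the Schwarz lemma. Differentiating $F(v)=e^{-\tau}F(z)$ in $\tau$ gives $DF(v)\dot v=-F(v)$, that is, $\dot v=-h(v)$. Since $\|v\|^2$ does not exceed its value at $\tau=0$, its derivative there, $-2\operatorname{Re}\langle h(z),z\rangle$, is at most $0$.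

Conversely, assume \eqref{crit}, and let $v$ solve $\dot v=-h(v)$, $v(0)=z$. Then $\frac{d}{d\tau}\|v\|^2=-2\operatorname{Re}\langle h(v),v\rangle\le0$, so $v$ stays in the compact ball $\{\|v\|\le\|z\|\}$ and exists for all $\tau\ge0$. Moreover $\frac{d}{d\tau}F(v)=-DF(v)h(v)=-F(v)$, hence $e^{-\tau}F(z)=F(v(\tau))\in F(B^n)$. Together with $0=F(0)\in F(B^n)$ this is starlikeness.
\end{proof}

If $U$ is unitary and $F$ is normalized starlike, then so is $F_U(z)=U^{-1}F(Uz)$, and with $h_U=(DF_U)^{-1}F_U$ we have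
\begin{equation}\label{unitary}
J_{F_U}(z)=J_F(Uz),\qquad h_U(z)=U^{-1}h(Uz).
\end{equation}

\section{Maps over the Koebe function}\label{sec:maps}

Let $\mathbb{D}$ be the unit disk. Throughout this section
\[
p(\zeta)=\frac{1-\zeta}{1+\zeta},\qquad w=w(\zeta)=\frac{\zeta}{1+\zeta}=x+iy,\qquad\text{so}\quad p=1-2w,\quad k=\zeta p\,k'.
\]
Since $p$ maps $\mathbb{D}$ onto the right half-plane, $w$ maps $\mathbb{D}$ onto the half-plane $\{x<\frac12\}$.

\subsection{Two variables by hand}\label{sec:two}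

Let $n=2$ and $F(z)=(k(z_1),g(z_1)z_2)$ with $g$ holomorphic and zero-free on $\mathbb{D}$ and $g(0)=1$. We solve $DF\,h=F$. The first row gives $h_1=k/k'=z_1p(z_1)$, the second $g'h_1z_2+gh_2=gz_2$, so
\[
h(z)=\bigl(z_1p(z_1),\,q(z_1)z_2\bigr),\qquad \frac{g'}{g}=\frac{1-q}{\zeta p},\quad q(0)=1 .
\]
Which $q$ are allowed? With $z_1=\zeta$,
\[
\operatorname{Re}\langle h(z),z\rangle=|\zeta|^2\operatorname{Re}p(\zeta)+|z_2|^2\operatorname{Re}q(\zeta).
\]
From $\operatorname{Re}p=(1-|\zeta|^2)/|1+\zeta|^2$ we get the identity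
\begin{equation}\label{wident}
|\zeta|^2\operatorname{Re}p(\zeta)=(1-|\zeta|^2)\,|w|^2 .
\end{equation}
For fixed $\zeta$ the expression is affine in $|z_2|^2\in[0,1-|\zeta|^2)$ and nonnegative at $|z_2|^2=0$, so it is nonnegative throughout if and only if it is nonnegative in the limit $|z_2|^2\to1-|\zeta|^2$. By \eqref{wident}, after division by $1-|\zeta|^2$, this says
\begin{equation}\label{qcond}
\operatorname{Re}q(\zeta)+|w(\zeta)|^2\ge0\qquad(\zeta\in\mathbb{D}).
\end{equation}

For $q=p$ we have $\frac{1-p}{\zeta p}=\frac2{1-\zeta}$, so $g=(1-\zeta)^{-2}$ and $F=K$. In this case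
\[
\operatorname{Re}q+|w|^2=1-2x+x^2+y^2=|1-w|^2>0 .
\]
Condition \eqref{qcond} holds with room to spare, and the spare room should let us increase $g(r)$ by lowering $q$ near $\zeta=1$. How much can be gained? Suppose that $q$ is smooth up to $\zeta=1$ and $q(1)$ is real. Near $\zeta=1$ we have $\frac{1-q}{\zeta p}\approx\frac{2(1-q(1))}{1-\zeta}$, so $g$ grows like $(1-\zeta)^{-2(1-q(1))}$. For $q=p$ this is the exponent $2$. Condition \eqref{qcond} only requires $q(1)\ge-|w(1)|^2=-\frac14$, which would give the exponent $\frac52$.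

To reach $q(1)=-\frac14$ we subtract from $p$ a function that vanishes at $\zeta=0$, equals $\frac14$ at $\zeta=1$, and is simple in terms of $w$: take $w(1-w)=\zeta/(1+\zeta)^2$ and, for $\varepsilon\geq 0$,
\[
q_\varepsilon=p-\varepsilon\,w(1-w).
\]
Then
\begin{equation}\label{family}
\operatorname{Re}q_\varepsilon+|w|^2=(1-x)^2+y^2-\varepsilon(x-x^2+y^2).
\end{equation}
At $\varepsilon=1$ the terms in $y$ cancel, and the right side is $(1-x)(1-2x)>0$ because $x<\frac12$. At $\varepsilon=0$ it is $|1-w|^2>0$. Being affine in $\varepsilon$, it is positive for $0\le\varepsilon\le1$; for $\varepsilon>1$ it is negative when $x$ is fixed and $|y|$ is large, so $\varepsilon=1$ is the end of this family. Since $\frac{w(1-w)}{\zeta p}=\frac1{1-\zeta^2}$, the corresponding $g$ satisfies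
\[
\frac{g_\varepsilon'}{g_\varepsilon}=\frac2{1-\zeta}+\frac{\varepsilon}{1-\zeta^2},\qquad
g_\varepsilon(\zeta)=\frac1{(1-\zeta)^2}\Bigl(\frac{1+\zeta}{1-\zeta}\Bigr)^{\varepsilon/2}.
\]
By Lemma~\ref{lem:model} below, the resulting maps are normalized starlike with Jacobian $k'(z_1)g_\varepsilon(z_1)$. So every $\varepsilon\in(0,1]$ contradicts \eqref{conj} for $n=2$ at $\pm re_1$, $0<r<1$, and $\varepsilon=1$ gives $g_1=(1+\zeta)^{1/2}(1-\zeta)^{-5/2}$, the function in Theorem~\ref{thm:A}.

\subsection{All dimensions}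

\begin{lemma}\label{lem:model}
Let $n\ge2$, and let $q,g$ be holomorphic on $\mathbb{D}$ with $q(0)=g(0)=1$, $g$ zero-free and $\zeta p\,g'=(1-q)g$. If \eqref{qcond} holds, then $F(z)=(k(z_1),g(z_1)z')$ is a normalized starlike mapping of $B^n$, and $J_F(z)=k'(z_1)g(z_1)^{n-1}$.
\end{lemma}

\begin{proof}
We have $F(0)=0$ and $DF(0)=I$. The map is injective, since $k$ is univalent and $g$ has no zeros. The matrix $DF$ is block triangular with diagonal blocks $k'(z_1)$ and $g(z_1)I_{n-1}$, so $J_F=k'g^{n-1}\ne0$ and $F$ is biholomorphic onto its image. For $h(z)=(z_1p(z_1),q(z_1)z')$,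
\[
DF\,h=\bigl(k'z_1p,\ (g'z_1p+gq)z'\bigr)=(k,\,gz')=F .
\]
By \eqref{wident} with $\zeta=z_1$, by $1-|\zeta|^2>\|z'\|^2$ and by \eqref{qcond},
\[
\operatorname{Re}\langle h(z),z\rangle=(1-|\zeta|^2)|w|^2+\|z'\|^2\operatorname{Re}q\ \ge\ \|z'\|^2\bigl(|w|^2+\operatorname{Re}q\bigr)\ \ge\ 0 .
\]
Proposition~\ref{prop:crit} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $q=q_1$ and $g=g_1=(1+\zeta)^{1/2}(1-\zeta)^{-5/2}$. Section~\ref{sec:two} verified \eqref{qcond} and $\zeta pg'=(1-q)g$, so Lemma~\ref{lem:model} applies and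
\[
J_F=\frac{1+z_1}{(1-z_1)^3}\cdot\frac{(1+z_1)^{(n-1)/2}}{(1-z_1)^{5(n-1)/2}}=\frac{(1+z_1)^{(n+1)/2}}{(1-z_1)^{(5n+1)/2}} .
\]
Since $\frac{n+1}2=1+\frac{n-1}2$ and $\frac{5n+1}2=(2n+1)+\frac{n-1}2$, the values at $\pm re_1$ are as stated; the inequalities are strict because $n\ge2$ and $0<r<1$.

Let $z_0\ne0$ and $r=\|z_0\|$. Choose a unitary $U$ with $Uz_0=re_1$ or $Uz_0=-re_1$. By \eqref{unitary}, $F_U$ is a normalized starlike mapping with $J_{F_U}(z_0)=J_F(\pm re_1)$, which violates the upper or the lower bound in \eqref{conj}, respectively.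
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
Now we want the transverse directions to be contracted strongly where the motion along $e_1$ is slow, that is, near $\zeta=1$. Take $q=1/p=\frac{1+\zeta}{1-\zeta}$. Since $\operatorname{Re}q>0$, condition \eqref{qcond} holds. With $g=(1-\zeta)^{-2}e^{-4\zeta/(1-\zeta)}$,
\[
\frac{g'}{g}=\frac2{1-\zeta}-\frac4{(1-\zeta)^2}=-\frac{2(1+\zeta)}{(1-\zeta)^2},\qquad
\zeta p\,\frac{g'}g=-\frac{2\zeta}{1-\zeta}=1-q .
\]
By Lemma~\ref{lem:model}, $F$ is normalized starlike and $J_F(re_1)=\frac{1+r}{(1-r)^3}\,g(r)^{n-1}$, which is the stated value. It is $o((1-r)^N)$ as $r\to1$ for every $N$.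
\end{proof}

\section{Reduction to two functions of one variable}\label{sec:reduction}

From now on $F$ is an arbitrary normalized starlike mapping of $B^n$, $n\ge2$, and $h=(DF)^{-1}F$. We attach to each complex line through $0$ a pair $p,q$ that plays the role of the pair in Section~\ref{sec:maps}, and express $J_F$ through these pairs.

\subsection{The pair attached to a direction}

For a unit vector $u$ and $\zeta\in\mathbb{D}$ put
\[
p(\zeta)=\frac{\langle h(\zeta u),u\rangle}{\zeta},\qquad
q(\zeta)=\frac{\operatorname{tr}Dh(\zeta u)-\langle Dh(\zeta u)u,u\rangle}{n-1}.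
\]
Thus $p$ describes the field along the line, and $q$ is the mean of the $n-1$ diagonal entries of $Dh$ in the directions orthogonal to $u$. Since $h(0)=0$ and $Dh(0)=I$, both are holomorphic on $\mathbb{D}$ (the singularity of $p$ at $0$ is removable) with $p(0)=q(0)=1$. Differentiating $\langle h(\zeta u),u\rangle=\zeta p(\zeta)$ gives $\langle Dh(\zeta u)u,u\rangle=p+\zeta p'$, so
\begin{equation}\label{trace}
\operatorname{tr}Dh(\zeta u)=p(\zeta)+\zeta p'(\zeta)+(n-1)q(\zeta),\qquad
\operatorname{Re}\langle h(\zeta u),\zeta u\rangle=|\zeta|^2\operatorname{Re}p(\zeta).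
\end{equation}

\begin{proposition}\label{prop:pq}
For every direction $u$, $\operatorname{Re}p>0$ on $\mathbb{D}$ and
\begin{equation}\label{pq}
|\zeta|^2\operatorname{Re}p(\zeta)+(1-|\zeta|^2)\operatorname{Re}q(\zeta)\ge0\qquad(\zeta\in\mathbb{D}).
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{trace} and \eqref{crit}, $\operatorname{Re}p\ge0$; since $p(0)=1$, the minimum principle gives $\operatorname{Re}p>0$.

The idea for \eqref{pq} is to average \eqref{crit} over a sphere transverse to the line. We may assume $u=e_1$ by \eqref{unitary}: conjugation by $U$ with $Ue_1=u$ leaves $p$ and $q$ unchanged. Then $h_1(\zeta e_1)=\zeta p(\zeta)$ and $q(\zeta)=\frac1{n-1}\sum_{k\ge2}\frac{\partial h_k}{\partial z_k}(\zeta e_1)$. Fix $\zeta$ and $s\ge0$ with $|\zeta|^2+s^2<1$, and average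
\[
\langle h(\zeta,s\omega),(\zeta,s\omega)\rangle=h_1(\zeta,s\omega)\overline{\zeta}+\sum_{k\ge2}h_k(\zeta,s\omega)\,s\overline{\omega_k}
\]
over the unit sphere of $\mathbb{C}^{n-1}\ni\omega=(\omega_2,\dots,\omega_n)$ with normalized invariant measure. For fixed $\zeta$, the expansion of $h(\zeta,\eta)$ into homogeneous polynomials in $\eta$ converges uniformly on $\|\eta\|=s$. By invariance under $\omega\mapsto e^{i\theta}\omega$, only the term of degree $0$ of $h_1$ contributes, namely $h_1(\zeta e_1)\overline\zeta=|\zeta|^2p(\zeta)$; and of $h_k$ only the term of degree $1$ contributes, namely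
\[
s^2\sum_{j\ge2}\frac{\partial h_k}{\partial z_j}(\zeta e_1)\int\omega_j\overline{\omega_k}=\frac{s^2}{n-1}\frac{\partial h_k}{\partial z_k}(\zeta e_1).
\]
Here $\int\omega_j\overline{\omega_k}=0$ for $j\ne k$ by the symmetry $\omega_j\mapsto-\omega_j$, and the numbers $\int|\omega_k|^2$ are equal with sum $1$. So the average equals $|\zeta|^2p(\zeta)+s^2q(\zeta)$. Its real part is nonnegative by \eqref{crit}. Let $s^2\to1-|\zeta|^2$.
\end{proof}

\begin{remark}
Write $h_\ast=(h_2,\dots,h_n)$. In the same way one sees that averaging the fields $(h_1(z_1,Vz'),V^{-1}h_{\ast}(z_1,Vz'))$ over unitary $V$ yields the field $(z_1p(z_1),q(z_1)z')$, with $p,q$ the pair of the direction $e_1$, and preserves condition \eqref{crit}. This is why fields of this form, as in Section~\ref{sec:maps}, are a natural place to look for examples.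
\end{remark}

\subsection{Harnack's inequality for the pair}

We use Harnack's inequality in two forms. If $H$ is harmonic in a neighborhood of the closed disk $\{|\zeta|\le t\}$ and $H\ge0$ on this disk, then for $|\zeta|<t$
\[
\frac{t-|\zeta|}{t+|\zeta|}\,H(0)\le H(\zeta)\le\frac{t+|\zeta|}{t-|\zeta|}\,H(0).
\]
If $H>0$ is harmonic on $\mathbb{D}$, then letting $t\to1$ and transporting the result by a disk automorphism gives, for $a,b\in\mathbb{D}$,
\begin{equation}\label{harnack}
H(b)\le\frac{1+d}{1-d}\,H(a)\le\frac{4}{1-d^2}\,H(a),\qquad 1-d^2=\frac{(1-|a|^2)(1-|b|^2)}{|1-\overline ab|^2},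
\end{equation}
where $d=|b-a|/|1-\overline ab|$; the second inequality is $(1+d)^2\le4$.

Let $0<\rho<1$ and write $P=\operatorname{Re}p(\rho)$. Then
\begin{equation}\label{P}
\frac{1-\rho}{1+\rho}\le P\le\frac{1+\rho}{1-\rho},\qquad |p'(\rho)|\le\frac{2P}{1-\rho^2}.
\end{equation}
The first part is Harnack's inequality. For the second, write $p=\frac{1+\chi}{1-\chi}$ with $\chi:\mathbb{D}\to\mathbb{D}$ holomorphic; then $p'=\frac{2\chi'}{(1-\chi)^2}$ and $\operatorname{Re}p=\frac{1-|\chi|^2}{|1-\chi|^2}$, and the Schwarz--Pick inequality $|\chi'(\rho)|\le\frac{1-|\chi(\rho)|^2}{1-\rho^2}$ gives the claim. The lower and the upper bound for $P$ yield, respectively,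
\begin{equation}\label{P2}
\frac{1-P}{\rho P}\le\frac2{1-\rho},\qquad\frac{P-1}{\rho P}\le\frac2{1+\rho}.
\end{equation}

On the circle $|\zeta|=t$, $0<t<1$, inequality \eqref{pq} reads $\operatorname{Re}(t^2p+(1-t^2)q)\ge0$. With $t$ fixed, this function is harmonic on $\mathbb{D}$, so it is nonnegative on $|\zeta|\le t$, and it equals $1$ at $0$. Hence, for $0<\rho<t<1$,
\begin{equation}\label{tq}
\frac{t-\rho}{t+\rho}\le t^2P+(1-t^2)\operatorname{Re}q(\rho)\le\frac{t+\rho}{t-\rho}.
\end{equation}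
The radius $t$ is free, and its choice will matter.

\subsection{The Jacobian along the flow}

\begin{lemma}\label{lem:flow}
For $v\in B^n\setminus\{0\}$ let $\rho=\|v\|$, let $p,q$ be the pair of the direction $v/\rho$, and let $P=\operatorname{Re}p(\rho)$. Then
\begin{equation}\label{D}
n-\operatorname{Re}\operatorname{tr}Dh(v)=(1-P)-\rho\operatorname{Re}p'(\rho)+(n-1)\bigl(1-\operatorname{Re}q(\rho)\bigr).
\end{equation}
Fix a sign. If $\pm\bigl(n-\operatorname{Re}\operatorname{tr}Dh(v)\bigr)\le\rho P\,\Phi(\rho)$ for all $v\in B^n\setminus\{0\}$, where $\Phi$ is continuous on $(0,1)$ and integrable near $0$, then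
\[
\pm\log|J_F(z)|\le\int_0^r\Phi(\rho)\,d\rho,\qquad r=\|z\| .
\]
\end{lemma}

\begin{proof}
Equation \eqref{D} is \eqref{trace} with $u=v/\rho$ and $\zeta=\rho$. Differentiating $DF\,h=F$ gives $D^2F(h,\cdot)+DF\,Dh=DF$. Hence the derivative of $\log J_F$ in the direction $h$ is
\[
\operatorname{tr}\bigl((DF)^{-1}D^2F(h,\cdot)\bigr)=\operatorname{tr}(I-Dh)=n-\operatorname{tr}Dh .
\]
For $z=0$ the claim is trivial. Let $z\ne0$, let $v(\tau)=F^{-1}(e^{-\tau}F(z))$ be the curve of Proposition~\ref{prop:crit}, and let $\rho(\tau)=\|v(\tau)\|$. Then $v(\tau)\ne0$, because $F(z)\neq0$. From $\dot v=-h(v)$ and \eqref{trace},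
\[
\frac{d}{d\tau}\log|J_F(v)|=-\bigl(n-\operatorname{Re}\operatorname{tr}Dh(v)\bigr),\qquad
\dot\rho=-\frac{\operatorname{Re}\langle h(v),v\rangle}{\rho}=-\rho P .
\]
By \eqref{P} and $\rho\le r$, $\dot\rho\le-\rho\,\frac{1-\rho}{1+\rho}\le-\rho\,\frac{1-r}{1+r}$, so $\rho$ decreases strictly from $r$ to $0$. For $T>0$,
\begin{align*}
\pm\bigl(\log|J_F(z)|-\log|J_F(v(T))|\bigr)
&=\pm\int_0^T\bigl(n-\operatorname{Re}\operatorname{tr}Dh(v)\bigr)d\tau\\
&\le\int_0^T\Phi(\rho)\,\rho P\,d\tau=\int_{\rho(T)}^r\Phi(\rho)\,d\rho .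
\end{align*}
Let $T\to\infty$ and use $J_F(0)=1$.
\end{proof}

The direction $v/\rho$ turns along the flow, and the pair $p,q$ changes with it. This does no harm, because the hypothesis of the lemma is a pointwise bound, uniform over all directions.

\begin{remark}[One variable]\label{rem:one}
For $n=1$ there is no $q$, the same argument applies, and $n-\operatorname{Re}\operatorname{tr}Dh=(1-P)-\rho\operatorname{Re}p'$. By \eqref{P} and \eqref{P2}, we may take $\Phi=\frac2{1-\rho}+\frac2{1-\rho^2}$ for the sign $+$ and $\Phi=\frac2{1+\rho}+\frac2{1-\rho^2}$ for the sign $-$. Integration gives $|F'|\le\frac{1+r}{(1-r)^3}$ and $|F'|\ge\frac{1-r}{(1+r)^3}$, the classical theorem. For $n\ge2$ everything new is in the term $(n-1)(1-\operatorname{Re}q)$: both $1-\operatorname{Re}q$ and $\operatorname{Re}q-1$ must be bounded above \emph{by a multiple of} $P$, with a factor depending only on $\rho$.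
\end{remark}

\section{The upper bound}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We need an upper bound for $1-\operatorname{Re}q(\rho)$. For $\rho<t<1$ the left side of \eqref{tq} gives
\begin{equation}\label{upper}
(1-t^2)\bigl(1-\operatorname{Re}q(\rho)\bigr)\le1-t^2+t^2P-\frac{t-\rho}{t+\rho}=t^2P+\Bigl(\frac{2\rho}{t+\rho}-t^2\Bigr).
\end{equation}
To obtain a multiple of $P$ we want the last parenthesis to be at most $0$, that is, $t^2(t+\rho)\ge2\rho$. The resulting bound $\frac{t^2}{1-t^2}P$ increases with $t$, so we take the smallest such $t$, for which equality holds: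
\[
t^2(t+\rho)=2\rho,\qquad\text{equivalently}\qquad\rho=\frac{t^3}{2-t^2}.
\]
The map $t\mapsto t^3/(2-t^2)$ is an increasing bijection of $[0,1)$ onto itself, so $t=t(\rho)$ is well defined and depends continuously on $\rho$; and $\rho<t$ for $0<\rho<1$, because $t^2<2-t^2$. With this choice \eqref{upper} becomes $1-\operatorname{Re}q(\rho)\le\frac{t^2}{1-t^2}P$. Together with \eqref{P}, \eqref{P2} and \eqref{D} we see that Lemma~\ref{lem:flow} applies with the sign $+$ and
\[
\Phi(\rho)=\frac2{1-\rho}+\frac2{1-\rho^2}+(n-1)\,\frac{t^2}{\rho(1-t^2)} .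
\]
Near $0$ the last term is $O(\rho^{-1/3})$, since $t^3\sim2\rho$. As in Remark~\ref{rem:one}, the first two terms integrate to $\log\frac{1+r}{(1-r)^3}$. In the last, $\frac{d\rho}{\rho}=\bigl(\frac3t+\frac{2t}{2-t^2}\bigr)dt$, and with $s=t^2$
\begin{align*}
\int_0^r\frac{t^2}{1-t^2}\,\frac{d\rho}\rho
&=\frac12\int_0^{t(r)^2}\Bigl[\frac3{1-s}+\frac{2s}{(1-s)(2-s)}\Bigr]ds
=\frac12\int_0^{t(r)^2}\Bigl[\frac5{1-s}-\frac4{2-s}\Bigr]ds\\
&=\log\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}\bigg|_{t=t(r)},
\end{align*}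
where we used $\frac{2s}{(1-s)(2-s)}=\frac2{1-s}-\frac4{2-s}$. This is the first inequality of the theorem.

For the second, with $t=t(r)$,
\[
1-r=\frac{2-t^2-t^3}{2-t^2}=\frac{(1-t)(2+2t+t^2)}{2-t^2},\qquad\frac{2+2t+t^2}{1+t}=(1+t)+\frac1{1+t}.
\]
Hence
\[
\frac{(1-t^2/2)^2}{(1-t^2)^{5/2}}\,(1-r)^{5/2}=\frac14\,(2-t^2)^{-1/2}\Bigl[(1+t)+\frac1{1+t}\Bigr]^{5/2}\le\frac14\Bigl(\frac52\Bigr)^{5/2}=\frac{25\sqrt{10}}{32},
\]
because $2-t^2\ge1$ and $a+\frac1a\le\frac52$ for $1\le a\le2$. Since $3+\frac52(n-1)=\frac{5n+1}2$, the second inequality follows.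

By Theorem~\ref{thm:A} some normalized starlike mapping has $|J_F(re_1)|\ge(1-r)^{-(5n+1)/2}$ for all $r\in[0,1)$, so the exponent cannot be lowered.
\end{proof}

The quotient of the second bound in Theorem~\ref{thm:B} by the value $J_F(re_1)$ of Theorem~\ref{thm:A} is $\bigl(\frac{25\sqrt{10}}{32}\bigr)^{n-1}(1+r)^{-(n-1)/2}$. So the maximum of $|J_F|$ on $\|z\|=r$ over the class is known up to a bounded factor depending only on $n$. We do not determine the exact extremal functions of $r$.

\section{The lower bound}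

For the lower bound we use Lemma~\ref{lem:flow} with the sign $-$, and the quantity to be bounded above is
\[
E=\frac{\operatorname{Re}q(\rho)-1}{\rho P}.
\]

\paragraph{What has to be improved.} Let $\delta=1-\rho$. The right side of \eqref{tq} with $t=1-\frac\delta2$ gives $\operatorname{Re}q(\rho)\le8\delta^{-2}$. As $P$ may be as small as $\delta/2$, this only shows $E\le C\delta^{-3}$ for $\rho\ge\frac12$, and hence a lower bound $\exp(-C(1-r)^{-2})$. In this argument the circle $|\zeta|=t$ is close to $\partial\mathbb{D}$ everywhere, so the lower bound $\operatorname{Re}q\ge-\operatorname{Re}p/(1-|\zeta|^2)$ coming from \eqref{pq} is poor on it, and the smallness of $P$ is not used. If $P$ is small, then by Harnack $\operatorname{Re}p$ is small at all points not far from $\rho$ in the hyperbolic metric. We therefore replace the disk $|\zeta|<t$ by a domain that, as $\delta\to0$, approaches $\partial\mathbb{D}$ only at the point $1$ and only nontangentially. The cost is a slightly larger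 Harnack constant for that domain, which accounts for $\varepsilon$.

\begin{lemma}\label{lem:corner}
Let $0<\gamma<1$ and $\varphi(\omega)=1-(1-\omega)^\gamma$ for $\omega\in\mathbb{D}$. There is $c=c(\gamma)>0$ such that for $\omega\in\mathbb{D}$, $\zeta=\varphi(\omega)$ and $s=|1-\zeta|=|1-\omega|^\gamma$,
\begin{equation}\label{corner}
1-|\zeta|^2\ge c\,s .
\end{equation}
In particular $\varphi(\mathbb{D})\subset\mathbb{D}$.
\end{lemma}

\begin{proof}
Write $1-\omega=Re^{i\alpha}$ with $|\alpha|<\frac\pi2$; since $|\omega|^2=1-2R\cos\alpha+R^2<1$, we have $0<R<2\cos\alpha$. Then $1-\zeta=R^\gamma e^{i\gamma\alpha}$, $s=R^\gamma$, and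
\[
1-|\zeta|^2=2\operatorname{Re}(1-\zeta)-|1-\zeta|^2=s\,(2\cos\gamma\alpha-R^\gamma)\ge s\,\psi(\alpha),\qquad\psi(\alpha)=2\cos\gamma\alpha-(2\cos\alpha)^\gamma .
\]
The function $\log\cos$ is concave on $(-\frac\pi2,\frac\pi2)$ and vanishes at $0$, so $\cos\gamma\alpha\ge(\cos\alpha)^\gamma$ and $\psi(\alpha)\ge(2-2^\gamma)(\cos\alpha)^\gamma>0$ there. Also $\psi(\pm\frac\pi2)=2\cos\frac{\gamma\pi}2>0$. Thus the continuous function $\psi$ has a positive minimum $c$ on $[-\frac\pi2,\frac\pi2]$. The assumption $\gamma<1$ is needed: for $\gamma=1$, $\psi\equiv0$.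
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Put $\gamma=\frac1{1+\varepsilon}$ and let $\varphi$ and $c$ be as in Lemma~\ref{lem:corner}. We claim that with $A=60+288c^{-2}$, for all directions and all $\rho\in(0,1)$,
\begin{equation}\label{E}
E\le A\,(1-\rho)^{-1-1/\gamma}.
\end{equation}

\emph{Case $\rho\le\frac12$.} The right side of \eqref{tq} with $t=\frac34$ gives
\[
(1-t^2)(\operatorname{Re}q(\rho)-1)\le\frac{t+\rho}{t-\rho}-t^2P-(1-t^2)=\frac{2\rho}{t-\rho}+t^2(1-P).
\]
We divide by $\rho P$ and use $t-\rho\ge\frac14$, $\frac1P\le\frac{1+\rho}{1-\rho}\le3$ and $\frac{1-P}{\rho P}\le\frac2{1-\rho}\le4$. This gives $\frac7{16}E\le24+\frac94$, so $E\le60$.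

\emph{Case $\rho\ge\frac12$.} Put $\delta=1-\rho\le\frac12$ and
\[
\omega_0=1-\delta^{1/\gamma},\qquad\sigma=1-\tfrac12\delta^{1/\gamma},
\]
so that $0<\omega_0<\sigma<1$ and $\varphi(\omega_0)=\rho$. Let $|\omega|=\sigma$, $\zeta=\varphi(\omega)$ and $s=|1-\zeta|$. Then $s=|1-\omega|^\gamma\ge(1-\sigma)^\gamma=2^{-\gamma}\delta\ge\frac\delta2$. This is why we stop at $|\omega|=\sigma$: on this circle $|1-\rho\zeta|\le|1-\zeta|+(1-\rho)|\zeta|\le s+\delta\le3s$. By \eqref{harnack} for $\operatorname{Re}p$ with $a=\rho$ and $b=\zeta$, by \eqref{corner} and by $1-\rho^2\ge\delta$,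
\[
\operatorname{Re}p(\zeta)\le\frac{4|1-\rho\zeta|^2}{(1-\rho^2)(1-|\zeta|^2)}\,P\le\frac{36s^2}{\delta\cdot cs}\,P=\frac{36}{c}\,\frac s\delta\,P .
\]
Now \eqref{pq} and \eqref{corner} give
\[
-\operatorname{Re}q(\zeta)\le\frac{\operatorname{Re}p(\zeta)}{1-|\zeta|^2}\le M,\qquad M=\frac{36}{c^2}\,\frac P\delta .
\]
The factor $s$ has canceled, so the bound is uniform on the circle.

The function $U=\operatorname{Re}q\circ\varphi$ is harmonic on $\mathbb{D}$ with $U(0)=\operatorname{Re}q(0)=1$, and $U+M\ge0$ on $|\omega|=\sigma$, hence on $|\omega|\le\sigma$. By Harnack's inequality for $U+M$ at $\omega_0$,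
\[
\operatorname{Re}q(\rho)=U(\omega_0)\le U(\omega_0)+M\le\frac{\sigma+\omega_0}{\sigma-\omega_0}(1+M)\le4\delta^{-1/\gamma}(1+M),
\]
since $\sigma+\omega_0\le2$ and $\sigma-\omega_0=\frac12\delta^{1/\gamma}$. If $\operatorname{Re}q(\rho)\le1$, then $E\le0$. Otherwise, by $\rho\ge\frac12$ and $P\ge\frac{1-\rho}{1+\rho}\ge\frac\delta2$,
\[
E\le\frac{2\operatorname{Re}q(\rho)}{P}\le8\delta^{-1/\gamma}\Bigl(\frac1P+\frac{36}{c^2\delta}\Bigr)\le\Bigl(16+\frac{288}{c^2}\Bigr)\delta^{-1-1/\gamma}.
\]
This proves \eqref{E}.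

By \eqref{D}, \eqref{P}, \eqref{P2} and \eqref{E}, Lemma~\ref{lem:flow} applies with the sign $-$ and
\[
\Phi(\rho)=\frac2{1+\rho}+\frac2{1-\rho^2}+\frac{(n-1)A}{(1-\rho)^{1+1/\gamma}}\le\frac{C}{(1-\rho)^{1+1/\gamma}},\qquad C=4+(n-1)A .
\]
Therefore
\[
-\log|J_F(z)|\le\int_0^r\Phi(\rho)\,d\rho\le C\gamma(1-r)^{-1/\gamma}\le C(1-r)^{-1-\varepsilon}.
\]
Finally, the example in (a) satisfies $-\log J_F(re_1)=\frac{4(n-1)r}{1-r}-\log\frac{1+r}{(1-r)^{2n+1}}$, so no lower bound $\exp(-C(1-r)^{-\beta})$ with $\beta<1$ holds for the class.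
\end{proof}

\begin{thebibliography}{1}
\bibitem{ext} \emph{An Extension Theorem},
\url{https://dlibra.umcs.lublin.pl/Content/30412/PDF/czas4050_53_1999_20.pdf}.
\end{thebibliography}

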